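# Crossings versus crossing pairs in monotone drawings: eleven long edges above a rigid floor

## 1. A floor, eleven long edges, and twenty-two pins

Here is a finite graph whose vertices are listed from left to right; that list is part of the data. Each edge carries a positive integer weight, to be thought of as a number of parallel strands. Fix
$$n=11,\qquad W=10^4,\qquad H=10^{10}.$$

**Surface vertices.** There are $M=4n+2$ of them, named $u_1<\dots<u_M$. In order, they are
$$\lambda_n,\beta_n,\lambda_{n-1},\beta_{n-1},\dots,\lambda_1,\beta_1,\lambda_0,\qquad \rho_0,\delta_n,\rho_n,\delta_{n-1},\rho_{n-1},\dots,\delta_1,\rho_1 .$$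
So $\lambda_0=u_{2n+1}$ and $\rho_0=u_{2n+2}$.

**Cellar vertices.** There are $M+1$ of them, interleaved with the surface: $o_0<u_1<o_1<u_2<\dots<u_M<o_M$.

**Pins.** Between $o_{2n+1}$ (the cellar vertex following $\lambda_0$) and $\rho_0$ we place $a_1<\dots<a_n<c_1<\dots<c_n$. Call $a_k$ the left pin and $c_k$ the right pin of index $k$.

For example, with $n=2$ instead of $11$ and the cellar omitted, the list would read
$$\lambda_2,\beta_2,\lambda_1,\beta_1,\lambda_0,\quad a_1,a_2,c_1,c_2,\quad \rho_0,\delta_2,\rho_2,\delta_1,\rho_1 .$$

The edges are of three kinds.

* **Frame edges**, weight $H$: $o_{i-1}u_i,\ u_io_i,\ o_{i-1}o_i$ for $1\le i\le M$, and $u_iu_{i+1}$ for $1\le i<M$.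
* **Long edges**, weight $W$: $e_j=\beta_j\delta_j$ for $1\le j\le n$.
* **Light edges**, for $1\le k\le n$: $g_k=\lambda_0a_k$ (weight 1), $p_k=\lambda_ka_k$ (weight 3), $f_k=a_kc_k$ (weight 3), $g_k'=c_k\rho_0$ (weight 1), $q_k=c_k\rho_k$ (weight 3).

Call this weighted graph $G$. It is simple: $\beta_j$ and $\delta_j$ are never consecutive on the surface, so no long edge repeats a frame edge. The total light weight is $11n=121$.

What is it for? Draw $G$ with its vertices in the given left-to-right order and every edge running from left to right. The frame is so heavy that nobody can afford to cross it. It becomes a floor $u_1u_2\cdots u_M$, above which all long edges must run. If $j<k$, then $e_k$ starts before $e_j$ and also ends before $e_j$, so above the floor the two must cross. The light edges offer each $e_k$ a bargain: it is cheap to pass below both of its own pins $a_k$ and $c_k$. We shall see that if $e_j$ and $e_k$ both accept this bargain, then either an extra light payment is made or $e_j$ and $e_k$ cross three times. A count of crossings feels those two additional crossings. A count of crossing pairs does not. The graph $G$ turns this difference into a strict inequality between two parameters.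

## 2. Two ways of counting, and three theorems

**Definition (ordered graph).** An ordered graph is a finite simple graph whose vertex set carries a total order $v_1<v_2<\dots<v_n$.

**Definition (monotone drawing).** A monotone drawing of an ordered graph places the vertices at distinct points of the plane, so that $v_i$ has smaller $x$-coordinate than $v_j$ whenever $v_i<v_j$. It draws every edge as an $x$-monotone curve joining its endpoints, that is, a curve meeting every vertical line at most once. We assume that no edge passes through a vertex other than its endpoints, that two edges have only finitely many common points, that every common interior point of two edges is a proper crossing (no tangencies), and that no three edges pass through a common crossing point.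

So an edge $uv$ with $u<v$ is the graph of a continuous function on $[x(u),x(v)]$, where $x(\cdot)$ denotes the $x$-coordinate. I write $e(x)$ for the height of $e$ over $x$, and "above" and "below" compare heights on one vertical line.

**Definition (two crossing numbers).** For an ordered graph $G$, the monotone crossing number $\operatorname{mon-cr}(G)$ is the minimum, over all monotone drawings, of the total number of crossings. The monotone pair crossing number $\operatorname{mon-pcr}(G)$ is the minimum, over all monotone drawings, of the number of pairs of edges that cross at least once.

Clearly $\operatorname{mon-pcr}(G)\le\operatorname{mon-cr}(G)$. Question 7.5, whose source is "Intersection Patterns of Edges in Topological Graphs" (https://infoscience.epfl.ch/record/174699/files/EPFL_TH5334.pdf), asks whether $\operatorname{mon-pcr}(G)=\operatorname{mon-cr}(G)$ holds for all ordered graphs. It does not.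

**Theorem 1.** There is a connected simple ordered graph $G^*$ with
$$\operatorname{mon-pcr}(G^*)\le 5\,503\,857\,320<5\,503\,860\,000\le \operatorname{mon-cr}(G^*).$$

**Theorem 2.** For every $t\ge 1$ there is a connected ordered graph $G_t$ with $\operatorname{mon-cr}(G_t)-\operatorname{mon-pcr}(G_t)\ge 2680\,t$ and $\operatorname{mon-cr}(G_t)\ge(1+4\cdot10^{-7})\operatorname{mon-pcr}(G_t)$.

**Theorem 3.** If $\operatorname{mon-pcr}(G)\le 3$, then $\operatorname{mon-cr}(G)=\operatorname{mon-pcr}(G)$.

By Theorems 1 and 3, the smallest value of $\operatorname{mon-pcr}(G)$ for which $\operatorname{mon-cr}(G)>\operatorname{mon-pcr}(G)$ can occur lies between $4$ and $5\,503\,857\,320$. It is not determined here, and the constant $1+4\cdot10^{-7}$ is not claimed to be optimal.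

One elementary fact does almost all the work.

**Fact (∗).** If two edges are both defined on $[x,y]$ and have different heights at $x$ and at $y$, then the number of their crossings strictly between $x$ and $y$ is odd if their vertical order at $x$ and at $y$ differs, and even otherwise.

*Proof.* The difference of the two heights is continuous on $[x,y]$ and nonzero at both ends. A zero strictly between is a common interior point of the two edges, hence a proper crossing, hence a sign change. There are finitely many zeros, and the parity of the number of sign changes is determined by the signs at the ends. $\square$

**Example.** Take vertices $1<2<3<4$ and edges $13$, $24$. Letting $13$ pass above $2$ and $24$ below $3$, both edges can be drawn without a crossing. But suppose that $13$ passes above $2$ and $24$ passes above $3$. Then $24$ is below $13$ at $x(2)$ and above it at $x(3)$, so by (∗) they cross an odd number of times. This is exactly how two long edges above the floor behave.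

## 3. Rerouting across a lens: drawings with at most three crossing pairs

The natural first attempt is to prove equality. Take a drawing with the fewest crossing pairs. If two edges cross twice, they bound a lens between two consecutive crossings, and one edge can be pushed across the lens so as to run alongside the other. This removes two crossings. Let us make the move precise, see what it proves, and find where it fails. None of this section is needed for Theorems 1 and 2.

**Lemma 1 (straightening).** Every monotone drawing can be replaced by one with the same vertices and exactly the same crossing points between the same edges, in which every edge is piecewise linear.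

*Proof.* Let $X$ be the finite set of $x$-coordinates of all vertices and all crossings, together with the midpoint between any two consecutive such values. Keep the height of every edge over every point of $X$ and interpolate linearly in between. Consider two edges that are both present over an interval between consecutive points of $X$. One end of that interval is a midpoint, where the two edges have different heights. At the other end their order is the same, possibly with equality, and equality holds only if they share a point there (a crossing or a common endpoint). So after interpolation they are strictly ordered in the interior of the interval, in the same way as before. Hence common points and orders around them are unchanged. Heights over vertices and crossings are unchanged, so no edge passes through a foreign vertex and no triple point appears. $\square$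

**Lemma 2 (rerouting).** Let $J=[\alpha,\beta]$ be the $x$-interval between two consecutive crossings of $e$ and $h$ in a piecewise linear monotone drawing. Let $e_J,h_J$ be the arcs over $J$, with $e_J$ above $h_J$. Then $h$ can be redrawn so that over $J$ it runs just above $e_J$ and the result is again a monotone drawing. In it, $e$ and $h$ have two crossings fewer; for every $f\ne e,h$ the number $|f\cap h|$ changes by $|f\cap e_J|-|f\cap h_J|$; nothing else changes.

Call this move $R(h\to e)$. The move $R(e\to h)$, in which $e$ runs just below $h_J$, is defined symmetrically.

*Proof.* Just outside $J$, on both sides, $h$ is above $e$. Choose $\tau>0$ so small that $e$ and $h$ are linear on $[\alpha-\tau,\alpha]$ and on $[\beta,\beta+\tau]$, and that the two closed triangles between $e$ and $h$ over these intervals meet no other edge and contain no vertex. This is possible because the two crossing points lie on no third edge and are not vertices. For small $\eta>0$ define the new curve $h'$ as follows. On $J$ put $h'=e+\eta$. On $[\alpha-\tau,\alpha]$ let $h'$ be linear from $h(\alpha-\tau)$ to $e(\alpha)+\eta$, and on $[\beta,\beta+\tau]$ linear from $e(\beta)+\eta$ to $h(\beta+\tau)$. Elsewhere $h'=h$.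

On $[\alpha-\tau,\beta+\tau]$ we have $h'>e$, so the two crossings at $\alpha$ and $\beta$ are gone. Over the two short intervals, $h'$ stays within a tiny neighborhood of the triangles, so for small $\eta$ it meets no other edge there; neither did $h$. Over $J$, consider $f\ne e,h$ and the difference $d=f-e$, which is piecewise linear. Its zeros are proper crossings, since an endpoint of $f$ does not lie on $e_J$ and the endpoints of $e$ lie outside $J$. So near each zero $d$ is strictly monotone, and away from the zeros $|d|$ is bounded below. Also $d\neq0$ at $\alpha,\beta$. Hence for small $\eta$ the function $d-\eta$ has exactly one zero, a proper crossing, near each zero of $d$, and no other. Thus $f$ crosses $h'$ over $J$ exactly $|f\cap e_J|$ times. These crossings lie close to points of $f\cap e$, through which no third edge passes, so no triple points arise. Finally $e_J$ contains no vertex, so $h'$ passes through none. $\square$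

**The simplest cases.** If $\operatorname{mon-pcr}(G)=0$, some drawing has no crossing, so $\operatorname{mon-cr}(G)=0$. If $\operatorname{mon-pcr}(G)=1$, take a drawing in which only $e$ and $h$ cross. If they cross at least twice, $R(h\to e)$ removes two crossings and adds none, because no third edge crosses $e$. Repeat. The number of crossings cannot reach $0$, so it ends at $1$, and $\operatorname{mon-cr}(G)=1$.

**Proof of Theorem 3.** Among the monotone drawings with exactly $\operatorname{mon-pcr}(G)\le3$ crossing pairs choose one, $D$, with the fewest crossings; by Lemma 1 we may take it piecewise linear. We show that no two edges cross twice in $D$. Then the number of crossings of $D$ is $\operatorname{mon-pcr}(G)$, which proves the theorem. Suppose $e,h$ cross at least twice, and take $J$ as in Lemma 2 with $e_J$ above $h_J$. A move that does not increase the number of crossing pairs and lowers the number of crossings contradicts the choice of $D$. Note that $R(h\to e)$ can create only new pairs $\{f,h\}$ with $f$ crossing $e_J$.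

**Step (i): both edges need another partner.** If no edge other than $h$ crosses $e$, then $R(h\to e)$ creates no new pair and lowers the number of crossings by at least 2, a contradiction. By symmetry: whenever two edges cross at least twice in $D$, each of them is also crossed by some edge other than its partner.

**Step (ii): only one configuration is left.** Let $P$ be the set of edges $\ne h$ crossing $e$, and $Q$ the set of edges $\ne e$ crossing $h$. By (i) both are nonempty. The pairs $\{e,h\}$, $\{e,f\}$ with $f\in P$, and $\{h,f'\}$ with $f'\in Q$ are distinct, so $1+|P|+|Q|\le3$. Hence $P=\{f\}$, $Q=\{f'\}$, and $\{e,h\},\{e,f\},\{h,f'\}$ are all the crossing pairs.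

**Step (iii): the case $f=f'$.** Now $f$ crosses both $e$ and $h$, so neither move creates a new pair. With $d=|f\cap e_J|-|f\cap h_J|$, the move $R(h\to e)$ changes the number of crossings by $-2+d$, and $R(e\to h)$ by $-2-d$. These sum to $-4$, so one is negative, a contradiction.

**Step (iv): the case $f\ne f'$.** No edge other than $e$ crosses $f$, so by (i) $|e\cap f|=1$. Likewise $|h\cap f'|=1$. Put $b=|f\cap e_J|$ and $a=|f'\cap h_J|$, both in $\{0,1\}$. Reflecting vertically and exchanging the roles of $(e,f)$ and $(h,f')$ if necessary, assume $b\le a$. Under $R(h\to e)$ the only possible new pair is $\{f,h\}$, and only if $b=1$. Then $a=1$, so the single crossing of $f'$ with $h$ lies on $h_J$. Since $f'$ does not cross $e$, the pair $\{f',h\}$ disappears. So the number of pairs does not increase. The number of crossings changes by $-2$, by $b-0$ for $f$, and by $0-a$ for $f'$, in total $-2+b-a<0$, a contradiction. $\blacksquare$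

**Where rerouting stops.** The move $R(h\to e)$ gains a pair $\{h,f\}$ for each $f$ that crosses $e_J$ but not $h$. It loses a pair $\{h,f'\}$ only if all crossings of $f'$ with $h$ lie on $h_J$ and $f'$ does not cross $e_J$. In step (iv) the gain was paid for by such a loss. If the edges crossing $h_J$ also cross $h$ elsewhere, nothing pays. Here is a picture in which this happens. On $[-3,3]$ let $e$ be piecewise linear with
$$e(-3)=-1,\quad e(-1)=1,\quad e(1)=-1,\quad e(3)=1,$$
and let
$$h=-e,\qquad f=h+\tfrac32,\qquad f'=e-\tfrac32 .$$
The edges $e,h$ cross at $x=-2,0,2$, and over $J=[-2,0]$ the arc of $e$ is above. The edge $f$ is always above $h$, and it crosses $e$ where $e=\tfrac34$: twice over $J$ and once in $(2,3)$. The edge $f'$ is always below $e$, and it crosses $h$ where $e=\tfrac34$: again twice over $J$ and once in $(2,3)$. Now $R(h\to e)$ over $J$ creates the pair $\{h,f\}$ and loses nothing, since $f'$ still crosses $h$ in $(2,3)$. Symmetrically, $R(e\to h)$ over $J$ creates $\{e,f'\}$ and loses nothing. The reflection $x\mapsto-x$ exchanges $e$ and $h$. So if we add the mirror images $e+\tfrac32$ of $f$ and $h-\tfrac32$ of $f'$, both moves over $[0,2]$ also create a new pair. They lose none: $e+\tfrac32$ crosses $h$ where $e=-\tfrac34$,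 and $h-\tfrac32$ crosses $e$ where $e=-\tfrac34$, in both cases twice over $[0,2]$ and once in $(-3,-2)$. For the same reason the new edges do not affect the moves over $J$. At $x=\pm3$ the six heights are $\pm1,\pm\tfrac52,\pm\tfrac12$, all distinct, so the curves can be prolonged horizontally by different lengths to give endpoints with distinct $x$-coordinates. No three curves meet in a point: crossings occur only where $e=0$ (one at height $0$, and one each at heights $\pm\tfrac32$) and where $e=\pm\tfrac34$ (one each at heights $\pm\tfrac34$).

Of course the six disjoint edges of this picture could simply be drawn in another way. To answer the question one needs a graph that forces such a triple crossing, in the sense that avoiding it is expensive in every drawing. That is the purpose of $G$.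

## 4. From weights to simple graphs

This section makes the weights literal, so that it suffices to study weighted drawings. Let $G$ be any simple ordered graph with positive integer edge weights $w$. For a monotone drawing $D$ of $G$ put
$$\mathrm{cr}_w(D)=\sum_{\{e,f\}}w(e)w(f)\,|e\cap f|,\qquad \mathrm{pcr}_w(D)=\sum_{\{e,f\}\ \text{crossing}}w(e)w(f),$$
where $|e\cap f|$ is the number of crossings of $e$ and $f$. Let $G_w$ be obtained by replacing each edge $uv$ ($u<v$) by $w(uv)$ paths $u\,s\,v$. Each path has its own new vertex $s$, and all new vertices are placed in the order immediately after their left neighbor $u$, before the next vertex of $G$. The graph $G_w$ is a simple ordered graph.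

**Example.** Let $G$ have vertices $1<2<3<4$ and edges $13$ of weight $2$ and $24$ of weight $3$. Then $G_w$ has the order $1,s_1,s_2,2,t_1,t_2,t_3,3,4$ and edges $1s_i,\ s_i3,\ 2t_i,\ t_i4$. A drawing of $G$ in which the two edges cross three times has $\mathrm{cr}_w=2\cdot3\cdot3=18$ and $\mathrm{pcr}_w=6$.

**Lemma 3.** We have $\operatorname{mon-cr}(G_w)\ge\min_D\mathrm{cr}_w(D)$, the minimum being over all monotone drawings $D$ of $G$. For every piecewise linear monotone drawing $D$ of $G$ we have $\operatorname{mon-pcr}(G_w)\le\mathrm{pcr}_w(D)$.

*Proof.* **Lower bound, by a random choice of strands.** Take a monotone drawing of $G_w$. Since $u<s<v$, each path $u\,s\,v$ is an $x$-monotone curve from $u$ to $v$. No edge passes through a vertex $s$ other than its own, so forgetting the vertices $s$ we obtain $w(e)$ curves for each edge $e$ of $G$, with the same set of crossings. Choose, for each $e$, one of its $w(e)$ curves uniformly and independently. This gives a random monotone drawing $D$ of $G$. A crossing between a curve of $e$ and a curve of $f\neq e$ survives with probability $1/(w(e)w(f))$ and then contributes $w(e)w(f)$ to $\mathrm{cr}_w(D)$. So $\mathbb E\,\mathrm{cr}_w(D)$ is the number of crossings between curves of different edges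 of $G$, which is at most the number of crossings of the given drawing. Some $D$ has $\mathrm{cr}_w(D)$ at most the expectation.

**Upper bound, by parallel strands.** Let $D$ be piecewise linear. For an edge $e=uv$ put $\varphi_e(x)=\min(x-x(u),\,x(v)-x)$. For small $\eta>0$ draw the copies
$$e+r\eta\,\varphi_e,\qquad r=0,1,\dots,w(e)-1 .$$
Copies of one edge meet only at the endpoints. For $e\ne f$ let $d=e-f$ on the common interval; passing to copies changes $d$ by a function that is small and has small slopes. A zero of $d$ is of one of two kinds. At a crossing, $d$ is linear on each side with nonzero slopes of the same sign, so after the change there is exactly one zero nearby, a proper crossing. At a common endpoint of $e$ and $f$ (where both start, or both end), $d$ has nonzero slope, because the two edges have only finitely many common points; so after the change there is no further zero nearby. If $e$ ends where $f$ starts, they share no interval. Away from the zeros $|d|$ is bounded below. Hence for small $\eta$ copies of $e$ and $f$ cross if and only if $e$ and $f$ do. All crossings lie close to crossings of $D$, so no triple points appear, and no copy passes through a foreign vertex.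

Finally place the vertices $s$. For each vertex $u$ of $G$ choose $\varepsilon>0$ so small that no crossing and no vertex of $G$ lies over $(x(u),x(u)+\varepsilon)$. Put the new vertices belonging to $u$ on their copies over this interval, in the prescribed $x$-order. Each lies on its own curve only, and the edges $us$ carry no crossing. So all crossings are on the edges $sv$, one such edge per copy, and exactly $\mathrm{pcr}_w(D)$ pairs of edges of $G_w$ cross. $\square$

From now on $G$ and $w$ are the graph and weights of Section 1. We need a drawing with small $\mathrm{pcr}_w$, and a larger lower bound on $\mathrm{cr}_w$ for all drawings.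

## 5. A drawing in which every long edge ducks under its own pins

**Proposition 1.** There is a piecewise linear monotone drawing $D$ of $G$ with
$$\mathrm{pcr}_w(D)\le55W^2+385W+7320=5\,503\,857\,320. \tag{1}$$

**Step 1: the drawing.** Put $u_i$ at height $0$ and $o_i$ at height $-1$, with straight frame edges. The frame is then a strip of triangles: crossing-free and contained in $\{y\le0\}$. Call the $x$-coordinates of all vertices except the $o_i$ *stations*. For each non-frame edge we prescribe its height at every station it spans, and interpolate linearly.

* Pins $a_k$ and $c_k$ have height $\tfrac12$.
* $e_j$ has height $j$ at the stations strictly between $\beta_j$ and $c_1$, except height $\tfrac14$ at $a_j$. It has height $n+1-j$ at the stations from $c_1$ until before $\delta_j$, except height $\tfrac14$ at $c_j$.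
* $p_k$ has height $k+\tfrac12$ at all stations strictly between $\lambda_k$ and $a_k$.
* $q_k$ has height $n+1-k+\tfrac12$ at all stations strictly between $c_k$ and $\rho_k$.
* All $f_k,g_k,g_k'$ have distinct heights in $(0,\tfrac18)$ at all stations strictly between their endpoints.

**Step 2: the drawing is legitimate.** At every station the edges present have distinct heights, except those meeting at the vertex there. Indeed, long edges have integer height, or height $\tfrac14$ at one of their own pins. The $p$'s and $q$'s have half-integer heights at least $\tfrac32$, and never coexist, since $p$'s end by $a_n$ and $q$'s start after it. The remaining light edges are distinct below $\tfrac18$. No edge has height $\tfrac12$ at a pin unless it ends there, and no edge has height $0$ at a surface vertex unless it ends there. So no edge passes through a foreign vertex, and two edges cross at most once between consecutive stations, properly, and exactly if their order is reversed; edges sharing a vertex at one of the two stations do not cross there. All heights of non-frame edges, except at surface endpoints, are positive, so the frame is not crossed.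

There may be triple points; we remove them by moving the heights at interior stations slightly, so little that no order at a station changes. Suppose three edges, with heights $l_i$ and $r_i$ at two consecutive stations, cross pairwise between them. At each of the two stations at most one of the three edges ends at the vertex, because two edges sharing a vertex there would not cross. So one of the three, say the third, has both heights free. The three are concurrent only if the determinant with rows $(1,l_i,r_i)$ vanishes. This is a polynomial in the free heights, and it is not identically zero, since the coefficient of $l_3$ is $\pm(r_1-r_2)$ and $r_1\ne r_2$. Finitely many such polynomials are simultaneously nonzero at suitable heights arbitrarily close to the prescribed ones.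

**Step 3: light–long crossing pairs.** We compare orders at stations.

*$p_k$ crosses exactly $e_1,\dots,e_{k-1}$.* At $\lambda_k$ the long edges present are the $e_j$ with $j>k$, and they are above. At all later stations before $a_k$, $p_k$ is above the $e_j$ present with $j\le k$ and below those with $j>k$; this includes the stations $a_m$ with $m<k$, where $e_m$ has height $\tfrac14$ and is still below. At $a_k$ only $e_k$ (height $\tfrac14$) is below the pin, and all other $e_j$ are above. So exactly the $e_j$ with $j<k$ change sides.

*$q_k$ crosses exactly $e_{k+1},\dots,e_n$.* At $c_k$ only $e_k$ is below the pin. At later stations before $\rho_k$, $e_j$ has height at most $n+1-j$, so the $e_j$ present with $j\ge k$ are below $q_k$, including where $e_j$ dips to $\tfrac14$ at $c_j$ with $j>k$, and where $e_j$ ends at $\delta_j<\rho_k$. Those with $j<k$ have height $n+1-j>n+1-k+\tfrac12$ and are above. (Their own pin $c_j$ lies to the left of $c_k$.) At $\rho_k$ the long edges present are those with $j<k$, and they are above. So exactly the $e_j$ with $j>k$ change sides.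

*$g_k,f_k,g_k'$ cross exactly $e_k$.* At their surface endpoints and at interior stations they are below all long edges (heights below $\tfrac18$ against at least $\tfrac14$). At $a_k$ and at $c_k$ exactly $e_k$ is below the pin. So $g_k$ and $g'_k$ cross $e_k$ once each. Between $a_k$ and $c_k$ there are $n-1=10$ stations, so $f_k$ crosses $e_k$ twice; but that is one pair.

The weighted number of these pairs is
$$W\Big(3\binom n2+3\binom n2+n+n+3n\Big)=W(3n^2+2n)=385\,W.$$

**Step 4: the rest.** Long–long pairs contribute at most $W^2\binom{11}2=55W^2$. Light–light pairs contribute at most $\tfrac12\cdot121^2=7320.5$, hence at most $7320$. Nothing crosses the frame. With $W=10^4$ the sum is $5\,500\,000\,000+3\,850\,000+7320$, which is (1). $\square$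

## 6. The floor is rigid and the long edges stay above it

We turn to the lower bound.

**Proposition 2.** Every monotone drawing $D$ of $G$ satisfies $\mathrm{cr}_w(D)\ge55W^2+386W=5\,503\,860\,000$.

Its proof occupies Sections 6 to 8. Let $D$ be a monotone drawing of $G$. If a frame edge is crossed, then $\mathrm{cr}_w(D)\ge H=10^{10}$ and we are done. So from here on **no frame edge is crossed**.

**Step 1: the shape of the frame.** The purpose is to show that the cellar lies consistently on one side. Reflect vertically, if necessary, so that $o_0o_1$ passes below $u_1$.

**Lemma 4.** The edge $o_{i-1}o_i$ passes below $u_i$ for $1\le i\le M$, and $u_iu_{i+1}$ passes above $o_i$ for $1\le i<M$.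

*Proof.* We alternate between the two statements, starting from $o_0o_1$ and $u_1$. Suppose $o_{i-1}o_i$ passes below $u_i$. If $u_iu_{i+1}$ passed below $o_i$, then $u_iu_{i+1}$ would be above $o_{i-1}o_i$ at $x(u_i)$ and below it at $x(o_i)$, so by (∗) these frame edges would cross. Hence $u_iu_{i+1}$ passes above $o_i$. If now $o_io_{i+1}$ passed above $u_{i+1}$, then $o_io_{i+1}$ would be below $u_iu_{i+1}$ at $x(o_i)$ and above it at $x(u_{i+1})$, and again they would cross. Hence $o_io_{i+1}$ passes below $u_{i+1}$. $\square$

Let $\Gamma$ be the $x$-monotone curve $u_1u_2\cdots u_M$ formed by the edges $u_iu_{i+1}$; this is the floor. A non-frame edge lies over the $x$-range of $\Gamma$. It crosses no edge of $\Gamma$ and passes through no $u_i$ except its endpoints. So its interior is entirely above or entirely below $\Gamma$.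

**Step 2: nothing important leaves through the cellar.** A floor alone would not prevent an edge from starting at $u_i$ and running underneath. The triangles $o_{i-1}u_io_i$ prevent it.

**Lemma 5.** All $e_j,p_k,q_k$ lie above $\Gamma$.

*Proof.* Let $h$ be $e_j$ or $p_k$, with left endpoint $u_i=\beta_j$ or $u_i=\lambda_k$, $k\ge1$. The next surface vertex $u_{i+1}$ is $\lambda_{j-1}$ or $\beta_k$, so the right endpoint $\delta_j$ or $a_k$ lies strictly to the right of $u_{i+1}$. Suppose $h$ is below $\Gamma$. At $x(u_i)$, $h$ is at $u_i$ and hence above $o_{i-1}o_i$, by Lemma 4. These edges do not cross and $h$ does not pass through $o_i$, so by (∗) $h$ is above $o_i$ at $x(o_i)$. Next, $h$ does not cross $o_iu_{i+1}$ and does not pass through $u_{i+1}$, so $h$ is above $u_{i+1}$ at $x(u_{i+1})$. But $x(u_{i+1})$ is interior to the range of $h$, where $h$ is below $\Gamma$: a contradiction.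

For $q_k$ mirror this. Its right endpoint is $u_i=\rho_k$, the preceding surface vertex is $u_{i-1}=\delta_k$, and its left endpoint $c_k$ lies strictly to the left of $\delta_k$. Suppose $q_k$ is below $\Gamma$. At $x(u_i)$ it is above $o_{i-1}o_i$; hence it is above $o_{i-1}$ at $x(o_{i-1})$; since it does not cross $u_{i-1}o_{i-1}$ and does not pass through $u_{i-1}$, it is above $u_{i-1}$ at $x(u_{i-1})$, a contradiction. $\square$

**Step 3: long edges cross.** This gives the leading term, and the assumption that long edges cross only once.

**Lemma 6.** Let $i<j$. Then $e_i$ is below $e_j$ at $x(\beta_i)$, and $e_j$ is below $e_i$ at $x(\delta_j)$. In particular $e_i$ and $e_j$ cross an odd number of times.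

*Proof.* We have $\beta_j<\beta_i<\delta_j<\delta_i$. By Lemma 5, $e_j$ is above the vertex $\beta_i$ at $x(\beta_i)$, where $e_i$ starts; and $e_i$ is above the vertex $\delta_j$ at $x(\delta_j)$, where $e_j$ ends. Apply (∗). $\square$

So each of the $55$ pairs of long edges crosses at least once. If some pair crosses more than once, it crosses at least $3$ times, and then
$$\mathrm{cr}_w(D)\ge W^2(54+3)=57W^2>55W^2+386W .$$
So from here on **every two long edges cross exactly once**, and they contribute exactly $55W^2$. It remains to show that light–long crossings contribute at least $386W$.

## 7. The price list at the pins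

Every $e_j$ spans all pins. Let
$$A_k=\{j:\ e_j\text{ passes below }a_k\},\qquad C_k=\{j:\ e_j\text{ passes below }c_k\}.$$
The aim is to bound the crossings of $e_j$ with the five light edges of index $k$ in terms of whether $j\in A_k$ and whether $j\in C_k$. In each case below we know the order of the two edges at two places, and (∗) gives a crossing if the orders differ.

* **$g_k$ (weight 1)** crosses $e_j$ if $j\in A_k$: the edge $e_j$ is above $\lambda_0$ at $x(\lambda_0)$ and below $a_k$ at $x(a_k)$.
* **$p_k$ (weight 3)**, $j\le k$: it crosses $e_j$ if $j\notin A_k$. Here $\lambda_k<\beta_j<a_k$, and at $x(\beta_j)$ the edge $p_k$ is above $\beta_j$, so $e_j$ is below $p_k$; but at $x(a_k)$ it is above.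
* **$p_k$ (weight 3)**, $j>k$: it crosses $e_j$ if $j\in A_k$. Here $\beta_j<\lambda_k$, and at $x(\lambda_k)$ the edge $e_j$ is above $\lambda_k$; but at $x(a_k)$ it is below $p_k$.
* **$f_k$ (weight 3)** crosses $e_j$ if $j$ belongs to exactly one of $A_k,C_k$.
* **$g_k'$ (weight 1)** crosses $e_j$ if $j\in C_k$: the edge $e_j$ is above $\rho_0$ at $x(\rho_0)$.
* **$q_k$ (weight 3)**, $j\ge k$: it crosses $e_j$ if $j\notin C_k$. Here $c_k<\delta_j<\rho_k$, and at $x(\delta_j)$ the edge $q_k$ is above $\delta_j$, so $e_j$ is below $q_k$; but at $x(c_k)$ it is above.
* **$q_k$ (weight 3)**, $j<k$: it crosses $e_j$ if $j\in C_k$. Here $\rho_k<\delta_j$, and at $x(\rho_k)$ the edge $e_j$ is above $\rho_k$; but at $x(c_k)$ it is below $q_k$.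

Adding the weights in each case gives the least possible light weight crossed, that is, the price divided by $W$. The summands are listed in the order $g_k,p_k,f_k,g_k',q_k$.

| | $j<k$ | $j=k$ | $j>k$ |
|---|---|---|---|
| $j\notin A_k,\ j\notin C_k$ | $0+3+0+0+0=3$ | $0+3+0+0+3=6$ | $0+0+0+0+3=3$ |
| $j\in A_k,\ j\notin C_k$ | $1+0+3+0+0=4$ | $1+0+3+0+3=7$ | $1+3+3+0+3=10$ |
| $j\notin A_k,\ j\in C_k$ | $0+3+3+1+3=10$ | $0+3+3+1+0=7$ | $0+0+3+1+0=4$ |
| $j\in A_k,\ j\in C_k$ | $1+0+0+1+3=5$ | $1+0+0+1+0=2$ | $1+3+0+1+0=5$ |

Read it as follows. An edge $e_k$ that passes below both of its own pins pays $2$ instead of $6$. An edge $e_j$ with $j<k$ pays at least $1$ extra if it passes below $a_k$, and one with $j>k$ pays at least $1$ extra if it passes below $c_k$. Let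
$$Z=\{k:\ k\in A_k\cap C_k\},\qquad z=|Z| .$$
By the table, the price is

* at least $3$, and at least $4$ if $j\in A_k$, when $j<k$;
* at least $3$, and at least $4$ if $j\in C_k$, when $j>k$;
* at least $6$, and at least $2$ if $k\in Z$, when $j=k$.

Summing over all $j,k$, and noting $n\big(3(n-1)+6\big)=3n(n+1)$, the light–long crossings contribute at least
$$W\big(3n(n+1)-4z+N\big), \tag{2}$$
where $N$ is the number of pairs $j<k$ with $j\in A_k$ plus the number of pairs $j<k$ with $k\in C_j$. (The latter counts the column $j>k$ of the table with the two names exchanged.)

## 8. Four checkpoints force a triple crossing

If $N$ could be $0$ with $Z$ everything, (2) would be a weak bound. The next lemma forbids this, and it is the only place where we use that long edges cross exactly once.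

**Lemma 7.** If $j<k$ are both in $Z$, then $j\in A_k$ or $k\in C_j$. Hence $N\ge\binom z2$.

*Proof.* Suppose neither holds. Compare $e_j$ and $e_k$ at four places.

* At $x(\beta_j)$: $e_j$ is below $e_k$, by Lemma 6.
* At $x(a_k)$: $e_k$ is below $a_k$, because $k\in Z$, and $e_j$ is above $a_k$, because $j\notin A_k$. So $e_k$ is below $e_j$.
* At $x(c_j)$: $e_j$ is below $c_j$, because $j\in Z$, and $e_k$ is above $c_j$, because $k\notin C_j$. So $e_j$ is below $e_k$.
* At $x(\delta_k)$: $e_k$ is below $e_j$, by Lemma 6.

Since $\beta_j<a_k<c_j<\delta_k$, these places occur in this order, and the vertical order changes three times. By (∗) the edges cross at least three times, contrary to the assumption that long edges cross exactly once. So each of the $\binom z2$ pairs in $Z$ contributes at least $1$ to $N$. $\square$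

**End of the proof of Proposition 2.** By (2) and Lemma 7 the light–long crossings contribute at least
$$W\Big(3n(n+1)-4z+\binom z2\Big)=W\Big(3n(n+1)+\frac{z(z-9)}2\Big)\ge W\big(3n(n+1)-10\big)=W(396-10)=386\,W .$$
Here $z(z-9)/2\ge-10$ for every integer $z$: the product of the integers $z$ and $z-9$ is smallest at $z=4$ and $z=5$, where it equals $-20$. Together with the $55W^2$ from long–long crossings this gives $\mathrm{cr}_w(D)\ge55W^2+386W$. $\square$

**Proof of Theorem 1.** Let $G^*=G_w$. By Lemma 3, Proposition 1 and Proposition 2,
$$\operatorname{mon-pcr}(G^*)\le5\,503\,857\,320<5\,503\,860\,000\le\operatorname{mon-cr}(G^*).$$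
$G^*$ is a simple ordered graph. It is connected: in $G$ the path $o_0u_1o_1u_2\cdots u_Mo_M$ connects the frame, long edges join surface vertices, each $a_k$ is joined to $\lambda_0$ and each $c_k$ to $\rho_0$. Replacing edges by paths preserves connectedness. $\blacksquare$

**Why these numbers.** In the drawing of Section 5 we have $A_k=C_k=\{k\}$ for all $k$, so $Z$ is everything and $N=0$. The argument of Lemma 7 then shows that every two long edges cross at least three times. In $\mathrm{pcr}_w$ this still costs $W^2$ per pair. There, $e_k$ pays $2$ from the table plus $3$ for $f_k$ (crossed twice, one pair), that is, $5$ instead of $6$: it saves $1$. With $n$ long edges the saving is $n$, against a largest possible saving of $10$ when long edges cross once: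
$$3n(n+1)-n\quad\text{against}\quad 3n(n+1)-10 .$$
So $n=11$ is the first value for which the drawing wins, and it wins by $W$. The light–light crossings, at most $7320$, must not eat this up, and $W=10^4$ leaves $10\,000-7320=2680$. The remaining demands were $2W^2>386W$, so that extra long–long crossings do not pay, and $H>55W^2+386W$, so that crossing the frame does not pay.

## 9. Copies side by side: a gap that grows linearly

**Proof of Theorem 2.** Put $t$ copies of $G^*$ on consecutive intervals of the order, and join the last vertex of each copy to the first vertex of the next one. These two vertices are consecutive in the order. The resulting ordered graph $G_t$ is connected and simple.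

**Upper bound.** Place drawings of the copies that are optimal for $\operatorname{mon-pcr}$ side by side, in disjoint vertical strips, and draw the connecting edges as straight segments. Each lies over an interval with nothing else above or below it, so it is not crossed. Hence $\operatorname{mon-pcr}(G_t)\le t\operatorname{mon-pcr}(G^*)$.

**Lower bound.** In any monotone drawing of $G_t$, each copy is drawn monotonically and so has at least $\operatorname{mon-cr}(G^*)$ crossings among its own edges. Crossings counted for different copies are different. Hence $\operatorname{mon-cr}(G_t)\ge t\operatorname{mon-cr}(G^*)$.

**The two estimates.** The difference is at least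
$$t\big(\operatorname{mon-cr}(G^*)-\operatorname{mon-pcr}(G^*)\big)\ge t\,(5\,503\,860\,000-5\,503\,857\,320)=2680\,t .$$
For the ratio, note that
$$\frac{5\,503\,860\,000}{5\,503\,857\,320}=1+\frac{2680}{5\,503\,857\,320}>1+4\cdot10^{-7},$$
because $4\cdot10^{-7}\cdot5\,503\,857\,320<2202<2680$. Therefore
$$\operatorname{mon-cr}(G_t)\ge t\cdot5\,503\,860\,000\ge(1+4\cdot10^{-7})\,t\cdot5\,503\,857\,320\ge(1+4\cdot10^{-7})\operatorname{mon-pcr}(G_t). \qquad\blacksquare$$
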